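\title{Graphs far from induced $H$-free with few pair-disjoint copies of $H$}

\begin{abstract}
An $n$-vertex graph is $\varepsilon$-far from being induced $H$-free if at least $\varepsilon n^2$ edges must be added or deleted to remove all induced copies of $H$. We show that such a graph need not contain $\mathrm{poly}(\varepsilon)\,n^2$ induced copies of $H$ that pairwise share at most one vertex. For the diamond $K_4^-$, for every connected, locally connected, non-complete graph (hence for almost every graph), and for the complements of these graphs, there are $\varepsilon$-far graphs with at most $2\varepsilon^{c\log(1/\varepsilon)}n^2$ such copies. The construction forces every copy of $H$ through a small set of vertex pairs and makes it useless to change these pairs. The polynomial bound does hold for cliques, for the paw, and for their complements.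
\end{abstract}

\section{Distance and pair-disjoint copies}\label{sec:intro}

Graphs are finite and simple, a \emph{pair} is a set of two vertices, $[M]=\{1,\dots,M\}$, and $\log$ is the natural logarithm. Fix a graph $H$ on $h\ge2$ vertices and let $G$ be a graph on $n$ vertices. An \emph{induced copy} of $H$ in $G$ is a vertex set $S$ with $G[S]\cong H$, and $G$ is \emph{induced $H$-free} if it has no such set. Let $d_H(G)$ be the least number of pairs that must be changed, from edge to non-edge or from non-edge to edge, to make $G$ induced $H$-free. The graph $G$ is \emph{$\varepsilon$-far} from being induced $H$-free if $d_H(G)\ge\varepsilon n^2$; we always take $\varepsilon\in(0,1)$. Two induced copies are \emph{pair-disjoint} if they share at most one vertex, and $\nu_H(G)$ is the largest size of a family of pairwise pair-disjoint induced copies of $H$ in $G$.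

The distance $d_H(G)$ is a global quantity: a lower bound for it is a statement about all induced $H$-free graphs on $V(G)$. A pair-disjoint family is a certificate for such a bound that consists of local obstructions only. To compare the two, call a set of pairs a \emph{transversal} if every induced copy of $H$ in $G$ contains one of them, and let $\tau_H(G)$ be the least size of a transversal.

\begin{lemma}\label{lem:basic}
For all $G$ and $H$,
\[
\nu_H(G)\le\tau_H(G)\le d_H(G)\qquad\text{and}\qquad \tau_H(G)\le\binom h2\nu_H(G).
\]
\end{lemma}

\begin{proof}
Pair-disjoint copies have no pair in common, so they contain distinct pairs of any transversal. If $G'$ is induced $H$-free, the pairs on which $G$ and $G'$ differ form a transversal, since a copy containing none of them would survive in $G'$. Finally, the pairs covered by a maximal pair-disjoint family form a transversal, since a copy containing none of them shares at most one vertex with each member and could be added to the family.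
\end{proof}

Thus $\varepsilon n^2$ pair-disjoint copies make $G$ $\varepsilon$-far. Moreover $\nu_H$ and $\tau_H$ agree up to a constant factor, so the converse question is how much more it costs to \emph{destroy} all copies than to \emph{hit} them. For cliques it costs nothing more. Note that complementation changes none of the quantities: $d_H(G)=d_{\overline H}(\overline G)$ and $\nu_H(G)=\nu_{\overline H}(\overline G)$.

\begin{proposition}\label{prop:clique}
Let $H$ be $K_h$ or $\overline{K_h}$. If $G$ is $\varepsilon$-far from being induced $H$-free, then $G$ contains at least $\varepsilon n^2/\binom h2$ pairwise pair-disjoint induced copies of $H$.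
\end{proposition}

\begin{proof}
By complementation let $H=K_h$. Delete the edges that belong to a smallest transversal. Every $K_h$ of $G$ loses an edge, and deleting edges creates no new $K_h$. Hence $\varepsilon n^2\le d_H(G)\le\tau_H(G)\le\binom h2\nu_H(G)$.
\end{proof}

When $H$ has both edges and non-edges, changing the pairs of a transversal destroys the old copies but may create new ones, and the linear bound can fail: it is known that there are graphs that are $\varepsilon$-far from being induced $C_4$-free and contain only $O(\varepsilon^2n^2)$ pair-disjoint induced copies of $C_4$. In the other direction, the induced removal lemma implies that every $\varepsilon$-far graph has $\nu_H(G)\ge c(\varepsilon,H)n^2$ for some $c(\varepsilon,H)>0$, but in the known bound $1/c(\varepsilon,H)$ grows as a tower-type function of $1/\varepsilon$. Linear for cliques, at best quadratic for $C_4$: these cases suggest that the truth is always a power of $\varepsilon$, and Problem~3.7 of \cite{LvG} asks for a proof of this.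

\medskip
\noindent\textbf{Problem.} \emph{Is it true that for every graph $H$ on $h\ge2$ vertices there are constants $c_H,C_H>0$ such that, for every $\varepsilon\in(0,1)$, every $n$-vertex graph that is $\varepsilon$-far from being induced $H$-free contains at least $c_H\varepsilon^{C_H}n^2$ pairwise pair-disjoint induced copies of $H$?}
\medskip

If such constants exist for a given $H$, we say that \emph{the polynomial bound holds for $H$}. The answer to the problem is no, and the polynomial bound fails for most graphs $H$.

Our construction controls triangles, so it applies to graphs $H$ a suitable part of which is held together by triangles. Call two edges of $H$ \emph{related} if they lie in a common triangle of $H$. The \emph{triangle-classes} of $H$ are the classes of the equivalence relation on $E(H)$ generated by this relation. The three edges of a triangle lie in one class, so any two edges of a class $T$ are joined by a chain of edges in which consecutive edges lie in a common triangle with all three edges in $T$. Let $V(T)$ be the set of vertices covered by $T$. Our condition on $H$ is the following.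
\begin{quote}
$(\star)$\quad $H$ has a triangle-class $T$ such that $V(T)$ is not a clique of $H$, and for every triangle-class $T'\ne T$ there is no injection $V(T)\to V(T')$ that maps every edge of $T$ to an edge of $T'$.
\end{quote}
An injection of vertices maps distinct edges to distinct edges, so the second requirement holds whenever $|T|>|T'|$ for all other classes $T'$; it is vacuous when $T=E(H)$.

\begin{theorem}\label{thm:main}
Let $H$ satisfy $(\star)$. There are $c,\varepsilon_0>0$ depending only on $H$ such that for every $\varepsilon\in(0,\varepsilon_0)$ and every $n\ge n_0(\varepsilon)$ there is an $n$-vertex graph that is $\varepsilon$-far from being induced $H$-free but has no more than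
\[
2\,\varepsilon^{\,c\log(1/\varepsilon)}\,n^2
\]
pairwise pair-disjoint induced copies of $H$.
\end{theorem}

The \emph{diamond} $K_4^-$ is $K_4$ with one edge removed. A graph $H$ is \emph{locally connected} if $H[N(v)]$ is connected for every vertex $v$. In the random graph $G(h,1/2)$ each pair of an $h$-element vertex set is an edge independently with probability $1/2$.

\begin{corollary}\label{cor:main}
The polynomial bound fails for $H$ whenever $H$ or $\overline H$ satisfies $(\star)$. Condition $(\star)$ holds
\begin{enumerate}
\item[(a)] for the diamond;
\item[(b)] for every connected, locally connected, non-complete graph;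
\item[(c)] for $H\sim G(h,1/2)$, with probability tending to $1$ as $h\to\infty$.
\end{enumerate}
\end{corollary}

The requirement that $V(T)$ is not a clique cannot be dropped from $(\star)$. For $K_h$ with $h\ge3$, the class $T=E(K_h)$ meets the second requirement, and the polynomial bound holds by Proposition~\ref{prop:clique}. An example with both edges and non-edges is the \emph{paw}, a triangle with a pendant edge. Its classes are the triangle $T$ and the pendant edge, so again only the first requirement fails.

\begin{theorem}\label{thm:paw}
Let $H$ be the paw or its complement. If $G$ is $\varepsilon$-far from being induced $H$-free, then $G$ contains at least $(\varepsilon/24)^3n^2$ pairwise pair-disjoint induced copies of $H$.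
\end{theorem}

These results do not classify the graphs for which the polynomial bound holds. For instance, we do not settle $C_4$ or the claw $K_{1,3}$: in these graphs and in their complements $2K_2$ and $K_3+K_1$ every triangle-class covers a clique, so Theorem~\ref{thm:main} does not apply.

Section~\ref{sec:diamond} shows the idea of Theorem~\ref{thm:main} on the diamond, Sections~\ref{sec:behrend}--\ref{sec:blowup} prove it, and Section~\ref{sec:star} derives Corollary~\ref{cor:main}. Section~\ref{sec:paw}, on the paw, can be read independently.

\section{The diamond and a switch}\label{sec:diamond}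

We want $\tau_H(G)$ small and $d_H(G)$ large: a few pairs meet all copies, but changing them does not help. For the diamond, one pair already shows how this can happen. The diamond consists of two triangles with a common edge. Removing the common edge leaves a $4$-cycle, and adding one chord to a $4$-cycle gives the diamond back.

Let $G_t$ have vertices $\xi,\eta$ and $a_i,b_i,c_i,d_i$ for $i\in[t]$. Join each of the last $4t$ vertices to both $\xi$ and $\eta$, and add the edges $a_ib_i$; see Figure~\ref{fig:switch}. We call the non-adjacent pair $\xi\eta$ a \emph{switch}.

\begin{figure}[ht]
\centering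
\begin{tikzpicture}[scale=0.95, every node/.style={circle, draw, fill=white, inner sep=1.2pt, minimum size=15pt, font=\small}]
\node (xi) at (0,1.5) {$\xi$};
\node (eta) at (0,-1.5) {$\eta$};
\foreach \p/\n/\t in {-4/a2/a_2, -3/b2/b_2, -2/a1/a_1, -1/b1/b_1, 1/c1/c_1, 2/d1/d_1, 3/c2/c_2, 4/d2/d_2}
  {\node (\n) at (\p,0) {$\t$}; \draw (xi)--(\n)--(eta);}
\draw[very thick] (a1)--(b1);
\draw[very thick] (a2)--(b2);
\draw[dashed] (xi)--(eta);
\end{tikzpicture}
\caption{The graph $G_2$. The dashed pair $\xi\eta$ is a non-edge, and every induced diamond, namely $\{\xi,\eta,a_i,b_i\}$, contains it. If the edge $\xi\eta$ is added, these diamonds disappear but the $4$-cycles $\xi c_i\eta d_i$ become induced diamonds.}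
\label{fig:switch}
\end{figure}

A triangle of $G_t$ contains at most one of $\xi,\eta$, hence an edge among the other vertices, so the triangles are $\xi a_ib_i$ and $\eta a_ib_i$. Two of them share an edge only if they have the same index $i$. The induced diamonds are therefore the sets $\{\xi,\eta,a_i,b_i\}$; all of them contain the switch, and $\nu(G_t)=\tau(G_t)=1$. On the other hand $d(G_t)=t$. Deleting the edges $a_ib_i$ removes all triangles, so $t$ changes suffice. Conversely, let $G'$ be induced diamond-free. If $\xi\eta$ is a non-edge of $G'$, then each set $\{\xi,\eta,a_i,b_i\}$ contains a changed pair other than $\xi\eta$. If $\xi\eta$ is an edge of $G'$, the same holds for each set $\{\xi,\eta,c_i,d_i\}$, since otherwise it induces a $4$-cycle with one chord. In both cases the $t$ changed pairs are distinct. (The graph has other $4$-cycles through the switch, such as $\xi a_1\eta a_2$; we build in separate ones because this is the form that extends to general $H$.)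

So the switch carries two kinds of \emph{gadgets}: copies of $H$ in which it plays a non-edge, and copies of $H$ minus an edge in which it plays the missing edge. Whatever is done to the switch, one kind is present as induced copies of $H$, and these must be destroyed one at a time.

With $n=4t+2$, the distance is of order $n^2/t$ and $\nu$ is of order $n^2/t^2$, so a single switch yields only a quadratic gap. To do better we use $M$ switches $\xi_p\eta_p$ on $O(M)$ vertices, each carrying $M^{1-o(1)}$ gadgets. The distance is then $M^{2-o(1)}$, while the $M$ switches should still form a transversal; relative to the square of the number of vertices, this is $M^{-o(1)}$ against $1/M$. The gadgets must now share vertices, and the danger is that pieces of different gadgets combine into a diamond that avoids all switches.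

Take a set $X\subseteq[M]$ and, for $p\in[M]$ and $x\in X$, place a diamond on $\xi_p,\eta_p,a_{p+x},b_{p+2x}$ and a $4$-cycle on $\xi_p,c_{p+x},\eta_p,d_{p+2x}$. Any two vertices of such a gadget other than $\xi_p,\eta_p$ determine $x$ by the difference of their indices, and then $p$; so different gadgets share no pair except switches. If $1,2,3\in X$, an unwanted diamond appears: the gadget $(p,x)=(1,3)$ contains the triangle $\eta_1a_4b_7$, the gadgets $(3,1)$ and $(3,2)$ join $\xi_3$ to $a_4$ and to $b_7$, and $\{\xi_3,\eta_1,a_4,b_7\}$ induces a diamond without a switch. In general, there are no edges among the vertices $c_q,d_r$, so every triangle has the form $\xi_pa_qb_r$ or $\eta_pa_qb_r$, and then $q-p=x$, $r-q=y$ and $r-p=2t$ for some $x,y,t\in X$, whence $x+y=2t$. If $X$ has no three-term arithmetic progression, then $x=y=t$ and the triangle lies in one gadget. The common edge $a_qb_r$ of the two triangles of a diamond determines the gadget, so every diamond is a gadget and contains a switch.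

Three things remain for the general proof. We need a dense set $X$ that avoids the equations coming from all triangles of $H$ (Section~\ref{sec:behrend}). We need to pass from triangles to copies of $H$, which is where $(\star)$ enters (Section~\ref{sec:F}). And since the graph above has a bounded number of vertices once $\varepsilon$ is fixed, we need to blow it up to all large $n$ (Section~\ref{sec:blowup}).

\section{A Behrend-type set}\label{sec:behrend}

In a gadget for general $H$ the vertices sit at positions $p+\alpha x$ with $0\le\alpha\le h-2$, and a triangle with multipliers $\alpha<\alpha+a<\alpha+a+b$ leads to the equation $ax+by=(a+b)t$. It says that $t$ is a weighted average of $x$ and $y$. On a sphere no point is a weighted average of two others, and writing integers in a large base with small digits transfers this property from vectors to integers.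

\begin{lemma}\label{lem:behrend}
Let $K\ge2$ be an integer and $C=4+2\log(2K)$. For every $M\ge2$ there is a set $X\subseteq[M]$ with $|X|\ge Me^{-C\sqrt{\log M}}$ such that, whenever $a,b$ are positive integers with $a+b\le K$ and $x,y,t\in X$ satisfy $ax+by=(a+b)t$, we have $x=y=t$.
\end{lemma}

\begin{proof}
Put $L=\sqrt{\log M}$. If $L<2\log K$, take $X=\{1\}$; then $L\le C$, so $Me^{-CL}=e^{L(L-C)}\le1$. Assume $L\ge2\log K$, which exceeds $1$. Let $r=\lceil L\rceil$, so that $r\ge2$ and $L\le r\le2L$, and let $d=\lfloor M^{1/r}/K\rfloor$. Since $M^{1/r}=e^{L^2/r}\ge e^{L/2}\ge K$, we have $d\ge1$ and $d\ge M^{1/r}/(2K)$.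

Consider the integers $\sum_{i<r}x_i(Kd)^i$ with digits $0\le x_i<d$. There are $d^r$ of them, distinct because expansions in base $Kd$ are unique, and they lie in $[0,(Kd)^r)\subseteq[0,M)$. The sum $\sum x_i^2$ takes at most $r(d-1)^2+1\le rd^2$ values, so one value $\rho^2$ is attained on a set $X_0$ of at least $d^{r-2}/r$ of these integers.

Let $ax+by=(a+b)t$ with $x,y,t\in X_0$ and digit vectors $\vec x,\vec y,\vec t$. The numbers $ax_i+by_i$ and $(a+b)t_i$ are at most $K(d-1)<Kd$, so they are the base-$Kd$ digits of the two sides, and $a\vec x+b\vec y=(a+b)\vec t$. With $\lambda=a/(a+b)\in(0,1)$ and the Euclidean norm,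
\[
\rho^2=\|\vec t\,\|^2=\lambda\|\vec x\|^2+(1-\lambda)\|\vec y\|^2-\lambda(1-\lambda)\|\vec x-\vec y\|^2=\rho^2-\lambda(1-\lambda)\|\vec x-\vec y\|^2 .
\]
Hence $\vec x=\vec y$, and then $x=y=t$. The equation is invariant under translation, so $X=X_0+1\subseteq[M]$ has the same property. Finally, using $L\le r\le 2L$ and $1/r\ge e^{-r}$,
\[
|X|\ge\frac1r\Big(\frac{M^{1/r}}{2K}\Big)^{r-2}\ge M\,e^{-2L^2/r}\,e^{-r\log(2K)}\,e^{-r}\ge M\,e^{-(2+2\log(2K)+2)L}. \qedhere
\]
\end{proof}

\section{The graph of gadgets}\label{sec:F}

Let $H$ satisfy $(\star)$ with the class $T$. Fix vertices $w_0,w_0'\in V(T)$ that are non-adjacent in $H$, which exist because $V(T)$ is not a clique, and fix an edge $w_1w_1'\in T$. For $\sigma\in\{0,1\}$ call $\{w_\sigma,w_\sigma'\}$ the \emph{special pair} for $\sigma$, and put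
\[
H_0=H,\qquad H_1=H-w_1w_1' .
\]
In $H_\sigma$ the special pair for $\sigma$ is a non-edge. Leaving it a non-edge when $\sigma=0$, and making it an edge when $\sigma=1$, gives $H$. Choose $\alpha_\sigma\colon V(H)\to\{0,\dots,h-2\}$ that vanishes on the special pair for $\sigma$ and gives the other $h-2$ vertices the distinct values $1,\dots,h-2$. Thus $\alpha_\sigma(i)\ne\alpha_\sigma(j)$ for every pair $\{i,j\}$ that is not special for $\sigma$.

Let $M\ge2$ and let $X\subseteq[M]$ and $C=C(h)$ be given by Lemma~\ref{lem:behrend} with $K=h$. The graph $F$ has the \emph{switch vertices} $\xi_1,\dots,\xi_M,\eta_1,\dots,\eta_M$ and the vertices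
\[
(\sigma,i,q),\qquad \sigma\in\{0,1\},\quad i\in V(H)\setminus\{w_\sigma,w_\sigma'\},\quad q\in[(h-1)M].
\]
Its order $s=2M+2(h-2)(h-1)M$ satisfies
\begin{equation}\label{eq:s}
2M\le s\le2h^2M .
\end{equation}
For $\sigma\in\{0,1\}$, $p\in[M]$ and $x\in X$ define an injection $\varphi^\sigma_{p,x}\colon V(H)\to V(F)$ by
\[
\varphi^\sigma_{p,x}(w_\sigma)=\xi_p,\qquad \varphi^\sigma_{p,x}(w_\sigma')=\eta_p,\qquad \varphi^\sigma_{p,x}(i)=(\sigma,\,i,\,p+\alpha_\sigma(i)x)\ \text{ otherwise};
\]
the third coordinate is at most $M+(h-2)M$, as required. The edges of $F$ are the images of the edges of $H_\sigma$ under all maps $\varphi^\sigma_{p,x}$. The image of $H_\sigma$ under $\varphi^\sigma_{p,x}$ is the \emph{gadget} $(\sigma,p,x)$. For the diamond, with $w_0w_0'$ the non-edge and $w_1w_1'$ the common edge of the two triangles, this is the construction of Section~\ref{sec:diamond}.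

Two features are visible from the definition. The switch vertices form an independent set, because $\varphi^\sigma_{p,x}$ sends only the special pair to switch vertices and this pair is a non-edge of $H_\sigma$. And no edge joins a vertex $(0,\cdot,\cdot)$ to a vertex $(1,\cdot,\cdot)$.

The \emph{position} of $(\sigma,i,q)$ is $q$ and the position of $\xi_p$ and $\eta_p$ is $p$. The \emph{$\sigma$-type} of $(\sigma,i,q)$ is $i$, of $\xi_p$ is $w_\sigma$, and of $\eta_p$ is $w_\sigma'$. In all cases $\varphi^\sigma_{p,x}(i)$ has $\sigma$-type $i$ and position $p+\alpha_\sigma(i)x$.

\begin{lemma}[labels]\label{lem:labels}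
If $\{i,j\}$ is not special for $\sigma$, then the pair $\{\varphi^\sigma_{p,x}(i),\varphi^\sigma_{p,x}(j)\}$ determines $\sigma$, $\{i,j\}$, $p$ and $x$. Consequently every edge of $F$ belongs to exactly one gadget $(\sigma,p,x)$, called its \emph{label}, and $F$ induces on $\varphi^\sigma_{p,x}(V(H))$ exactly the graph $\varphi^\sigma_{p,x}(H_\sigma)$.
\end{lemma}

\begin{proof}
One of $i,j$ lies outside the special pair, so one of the two images has the form $(\sigma,\cdot,\cdot)$; this gives $\sigma$. The $\sigma$-types give $i$ and $j$. The positions differ by $(\alpha_\sigma(i)-\alpha_\sigma(j))x$ with a nonzero factor, which gives $x$, and then either position gives $p$.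

Edges of $H_\sigma$ are not special for $\sigma$, so every edge of $F$ has a unique label. For the last claim, the image of the special pair is $\xi_p\eta_p$, a non-edge of $F$. If the image of a non-special pair $\{i,j\}$ is an edge of $F$, it is the image of an edge of some $H_{\sigma'}$ under some $\varphi^{\sigma'}_{p',x'}$, and by the first claim $(\sigma',p',x')=(\sigma,p,x)$ and this edge is $ij$.
\end{proof}

So far $X$ could be arbitrary. Its defining property is used once, in the next lemma.

\begin{lemma}[triangles]\label{lem:triangles}
The three edges of any triangle of $F$ have the same label.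
\end{lemma}

\begin{proof}
A triangle has at most one switch vertex. Its other vertices are adjacent, so they have the form $(\sigma,\cdot,\cdot)$ with a common $\sigma$. Every edge of the triangle contains such a vertex, so its label begins with $\sigma$, and it joins two vertices whose $\sigma$-types are adjacent in $H$. The $\sigma$-types $i,j,k$ of the three vertices are therefore distinct, and at most one of them lies in the special pair. Writing $\alpha=\alpha_\sigma$, we may assume $\alpha(i)<\alpha(j)<\alpha(k)$. Let $q_i,q_j,q_k$ be the positions, let $a=\alpha(j)-\alpha(i)$ and $b=\alpha(k)-\alpha(j)$, and let $x,y,t\in X$ be the third coordinates of the labels of the edges of types $ij$, $jk$, $ik$. Then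
\[
q_j-q_i=ax,\qquad q_k-q_j=by,\qquad q_k-q_i=(a+b)t .
\]
So $ax+by=(a+b)t$ with $a+b\le h-2$, and Lemma~\ref{lem:behrend} gives $x=y=t$. The second coordinates of the labels of types $ij$ and $ik$ both equal $q_i-\alpha(i)x$, and those of types $ik$ and $jk$ both equal $q_k-\alpha(k)x$, so all three agree.
\end{proof}

Lemma~\ref{lem:triangles} confines a copy of $T$ in $F$ to a single gadget, because $T$ is connected through triangles. It does not yet say where in the gadget the copy sits. Condition $(\star)$ forces it to sit on the gadget's own copy of $T$, which is incomplete when $\sigma=1$ and contains the switch when $\sigma=0$.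

\begin{lemma}[rigidity]\label{lem:rigid}
Let $\psi\colon V(T)\to V(F)$ be an injection that maps every edge of $T$ to an edge of $F$. Then $\xi_p,\eta_p\in\psi(V(T))$ for some $p$.
\end{lemma}

\begin{proof}
A triangle with edges in $T$ is mapped to a triangle of $F$, whose edges have one label by Lemma~\ref{lem:triangles}. Following chains of such triangles, all edges of $\psi(T)$ have the same label $(\sigma,p,x)$. Every vertex of $V(T)$ lies on an edge of $T$, so $\psi(V(T))\subseteq\varphi^\sigma_{p,x}(V(H))$, and
\[
\theta=(\varphi^\sigma_{p,x})^{-1}\circ\psi\colon V(T)\to V(H)
\]
is an injection that maps the edges of $T$ to edges of $H_\sigma$, which is a subgraph of $H$. It maps triangles with edges in $T$ to triangles of $H$, so by the same chains $\theta(T)$ lies in one triangle-class $T'$ of $H$, and $\theta(V(T))\subseteq V(T')$. The second requirement of $(\star)$ gives $T'=T$. Since $\theta$ is injective on vertices and on edges, $\theta(V(T))=V(T)$ and $\theta(T)=T$.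

If $\sigma=1$, then $w_1w_1'\in T=\theta(T)\subseteq E(H_1)$, which is false. So $\sigma=0$. As $w_0,w_0'\in V(T)=\theta(V(T))$, the vertices $\xi_p=\varphi^0_{p,x}(w_0)$ and $\eta_p=\varphi^0_{p,x}(w_0')$ lie in $\psi(V(T))$.
\end{proof}

\begin{remark}
The proof uses that both special pairs lie in $V(T)$: the edge $w_1w_1'\in T$ rules out $\sigma=1$, and $w_0,w_0'\in V(T)$ put the switch in the image. The second requirement of $(\star)$ is needed for the lemma. If $H$ is the disjoint union of two diamonds and $T$ is the first, then the image of the second diamond in any gadget is a copy of $T$ without switch vertices.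
\end{remark}

\section{Blowing up: proof of Theorem~\ref{thm:main}}\label{sec:blowup}

Let $n\ge s$ and $N=\lfloor n/s\rfloor$, so that $n/(2s)\le N\le n/s$. Obtain $G$ from $F$ by replacing each vertex $y$ with an independent set $[y]$ of $N$ vertices, its \emph{cluster}, replacing each edge $yy'$ with all edges between $[y]$ and $[y']$, and adding $n-sN$ isolated vertices.

Blowing up creates new copies of $H$, namely those with two vertices in one cluster. They do no harm: pairs inside clusters are about a $1/s$ fraction of all pairs, as few as the pairs between the clusters of the switches, and we simply add them to the transversal.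

\begin{lemma}\label{lem:few}
$\nu_H(G)\le n^2/(2M)$.
\end{lemma}

\begin{proof}
Let $P$ consist of the pairs inside a cluster and the pairs with one vertex in $[\xi_p]$ and the other in $[\eta_p]$ for the same $p$. We show that $P$ is a transversal. In an induced copy of $H$, the vertices that play the role of $V(T)$ are not isolated in $G$, so they lie in clusters. If two of them lie in the same cluster, they form a pair of $P$. Otherwise, sending each of them to the vertex of $F$ whose cluster contains it defines an injection $V(T)\to V(F)$ that maps edges of $T$ to edges of $F$. By Lemma~\ref{lem:rigid} the copy meets both $[\xi_p]$ and $[\eta_p]$ for some $p$. By Lemma~\ref{lem:basic} and \eqref{eq:s},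
\[
\nu_H(G)\le|P|=s\binom N2+MN^2\le\Big(\frac s2+M\Big)N^2\le sN^2\le\frac{n^2}s\le\frac{n^2}{2M}. \qedhere
\]
\end{proof}

For the distance, the difficulty is that an induced $H$-free graph $G'$ need not respect the clusters: it may add some edges between $[\xi_p]$ and $[\eta_p]$ and not others, so that the switch has no single state. Choosing one vertex from each cluster restores a state for every switch, and averaging over the choices recovers the count in $G$.

\begin{lemma}\label{lem:far}
$d_H(G)\ge\dfrac{e^{-C\sqrt{\log M}}}{16h^4}\,n^2$.
\end{lemma}

\begin{proof}
Let $G'$ be an induced $H$-free graph on $V(G)$, and let $D$ be the number of \emph{changed} pairs, those on which $G$ and $G'$ differ. Choose a representative $\hat y\in[y]$ for each $y\in V(F)$, independently and uniformly. A pair with vertices in two different clusters consists of representatives with probability $1/N^2$, and no other pair can. So the expected number of changed pairs of representatives is at most $D/N^2$.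

Fix an outcome; in $G$, the representatives induce a copy of $F$. For $p\in[M]$ let $\sigma_p=1$ if $\hat\xi_p\hat\eta_p$ is an edge of $G'$ and $\sigma_p=0$ otherwise. Fix $p\in[M]$ and $x\in X$, write $\sigma=\sigma_p$, and let $S$ be the set of representatives of $\varphi^\sigma_{p,x}(V(H))$. By Lemma~\ref{lem:labels}, $G[S]$ is a copy of $H_\sigma$ in which $\hat\xi_p\hat\eta_p$ plays the special pair. Suppose that no other pair of $S$ is changed. If $\sigma=0$, then $\hat\xi_p\hat\eta_p$ is a non-edge of $G'$ and $G'[S]\cong H_0=H$. If $\sigma=1$, it is an edge of $G'$ and $G'[S]\cong H_1+w_1w_1'=H$. Both are impossible, so $S$ contains a changed pair that comes from a non-special pair of $H$. By Lemma~\ref{lem:labels} such a pair determines $(p,x)$. Every outcome therefore has at least $M|X|$ changed pairs of representatives, and $D/N^2\ge M|X|$. With $N\ge n/(2s)$ and \eqref{eq:s},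
\[
D\ge\frac{M|X|}{4s^2}\,n^2\ge\frac{|X|}{16h^4M}\,n^2\ge\frac{e^{-C\sqrt{\log M}}}{16h^4}\,n^2 . \qedhere
\]
\end{proof}

It remains to choose $M$ as large as Lemma~\ref{lem:far} allows. The form of the bound in Theorem~\ref{thm:main} comes from solving $e^{-C\sqrt{\log M}}=\varepsilon^{1/2}$ for $1/M$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Put $c=1/(4C^2)$ and choose $\varepsilon_0\le(16h^4)^{-2}$ so small that $e^{c\log^2(1/\varepsilon_0)}\ge2$. For $\varepsilon\in(0,\varepsilon_0)$ let $M=\lfloor e^{c\log^2(1/\varepsilon)}\rfloor\ge2$, let $n_0(\varepsilon)=s$, and for $n\ge s$ let $G$ be the graph above. Then $C\sqrt{\log M}\le C\sqrt c\,\log(1/\varepsilon)=\frac12\log(1/\varepsilon)$, so Lemma~\ref{lem:far} gives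
\[
d_H(G)\ge\frac{\varepsilon^{1/2}}{16h^4}\,n^2\ge\varepsilon n^2 ,
\]
where the last step uses $\varepsilon^{1/2}\le1/(16h^4)$. Since $2M\ge M+1>e^{c\log^2(1/\varepsilon)}$, Lemma~\ref{lem:few} gives $\nu_H(G)\le e^{-c\log^2(1/\varepsilon)}n^2=\varepsilon^{c\log(1/\varepsilon)}n^2$, which is within the stated bound.
\end{proof}

\section{Graphs that satisfy $(\star)$}\label{sec:star}

\begin{proof}[Proof of Corollary~\ref{cor:main}]
Let $H$ satisfy $(\star)$ and let $c_H,C_H>0$ be arbitrary. If $\varepsilon<\min\{\varepsilon_0,c_H/2\}$ and $c\log(1/\varepsilon)\ge C_H+1$, then $2\varepsilon^{c\log(1/\varepsilon)}\le2\varepsilon\cdot\varepsilon^{C_H}<c_H\varepsilon^{C_H}$, so the graphs of Theorem~\ref{thm:main} violate the polynomial bound for $H$. Their complements violate it for $\overline H$.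

(a) The two triangles of the diamond share an edge and cover all five edges. So $E(H)$ is a single class, and $V(H)$ is not a clique.

(b) If $ab$ is an edge inside $N(v)$, then $vab$ is a triangle and $va,vb$ are related. Since $H[N(v)]$ is connected, all edges at $v$ lie in one class. Since $H$ is connected, any two edges are joined by a sequence of edges in which consecutive ones share a vertex. So $T=E(H)$ is the only class, $V(T)=V(H)$, and this set is not a clique.

(c) Three given vertices have no common neighbor with probability $(7/8)^{h-3}$, and $H$ is complete with probability $2^{-\binom h2}$. So with probability at least $1-h^3(7/8)^{h-3}-2^{-\binom h2}\to1$, the graph $H$ is non-complete and every three vertices have a common neighbor. Then any two vertices have a common neighbor, so $H$ is connected; and for $a,b\in N(v)$ a common neighbor of $v,a,b$ joins $a$ to $b$ inside $N(v)$, so $H$ is locally connected. Now apply (b).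
\end{proof}

Part (b) covers, for example, $K_h$ minus an edge for $h\ge4$ and the wheels obtained from a cycle of length at least $4$ by adding a vertex adjacent to all others. The diamond is the smallest graph with $(\star)$. A class is either a single edge or a union of triangles, and if it covers a non-clique it contains two triangles with a common edge. This needs four vertices, and on four vertices it leaves only the diamond and $K_4$.

\section{The paw}\label{sec:paw}

For the paw a transversal can be turned into a repair, because induced paw-free graphs have a rigid structure that survives a small number of exceptional pairs. A graph is \emph{complete multipartite} if its vertex set is partitioned into independent parts with all edges between different parts. Equivalently, no three vertices span exactly one edge: both conditions say that being equal or non-adjacent is a transitive relation. In the paw, the pendant vertex and the triangle edge that misses its neighbor span exactly one edge. The paw is also connected and contains a triangle. Hence: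
\begin{equation}\label{eq:structure}
\begin{array}{c}\text{a vertex-disjoint union of triangle-free graphs and complete multipartite}\\ \text{graphs, with no edges between them, is induced paw-free.}\end{array}
\end{equation}
We shall edit $G$ into this form.

Let $R$ be a transversal for the paw in $G$. Call a pair \emph{clean} if it is not in $R$, and a vertex set clean if all its pairs are. Then no clean set induces a paw. We write $x\sim y$ for adjacency in $G$.

\begin{lemma}\label{lem:local}
Let $abc$ be a clean triangle of $G$, let $Z\ni a,b,c$ be a vertex set such that all pairs between $Z$ and $\{a,b,c\}$ are clean, and let $U$ be the set of vertices of $Z$ with a neighbor in $\{a,b,c\}$. Then: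
\begin{enumerate}
\item[(i)] every vertex of $U$ has at least two neighbors in $\{a,b,c\}$;
\item[(ii)] no clean pair between $U$ and $Z\setminus U$ is an edge;
\item[(iii)] no clean set of three vertices of $U$ spans exactly one edge.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) This holds for $a,b,c$, which belong to $U$. A vertex $u\in U\setminus\{a,b,c\}$ with exactly one neighbor in the triangle would make $\{a,b,c,u\}$ a clean paw.

(ii) Let $uz$ be a clean edge with $u\in U$ and $z\in Z\setminus U$. The vertex $z$ has no neighbor in $\{a,b,c\}$, so $u\notin\{a,b,c\}$. By (i) we may assume $u\sim a,b$. Then $abu$ is a triangle and $z$ is adjacent to $u$ only, so $\{a,b,u,z\}$ is a clean paw.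

(iii) Let $\{x,y,z\}\subseteq U$ be clean with $x\sim z$, $y\not\sim x$, $y\not\sim z$; some of these vertices may be among $a,b,c$. For $u\in U$ let $A(u)$ be the set of neighbors of $u$ in $\{a,b,c\}$, so $|A(u)|\ge2$ and $u\notin A(u)$. If some $t\in A(x)\cap A(z)$ is adjacent to $y$, then $txz$ is a triangle and $y$ is a fourth vertex adjacent to $t$ only, so $\{t,x,z,y\}$ is a clean paw. Hence $A(x)\cap A(z)$ is disjoint from $A(y)$. It is nonempty, as an intersection of two subsets of size at least two of a three-element set, and $|A(y)|\ge2$. So it has one element, say $a$, and $A(y)=\{b,c\}$. From $|A(x)|+|A(z)|\le3+1$ we get $|A(x)|=|A(z)|=2$, and after exchanging $b$ and $c$ if necessary $A(x)=\{a,c\}$. Now $bcy$ is a triangle. The vertex $x$ differs from $c$ because $x\sim c$, and from $b$ because $y\sim b$ and $y\not\sim x$. It is adjacent to $c$ and not to $b$ or $y$, so $\{b,c,y,x\}$ is a clean paw.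
\end{proof}

The case $R=\emptyset$ shows the plan. Let $G$ be connected and induced paw-free with a triangle $abc$, and take $Z=V(G)$. By (ii) no edge leaves $U$, so $U=V(G)$, and by (iii) $G$ is complete multipartite. Thus \eqref{eq:structure} describes all induced paw-free graphs.

When $R\ne\emptyset$, each use of the lemma requires discarding the vertices that form a pair of $R$ with $a$, $b$ or $c$, so we can afford only a bounded number of uses. We therefore apply it only to triangles for which $U$ has linear size, and we destroy the remaining triangles by deleting edges at vertices of low degree. This accounts for the exponent $3$: if $|R|=O(\beta^3n^2)$, then all but $O(\beta n)$ vertices lie in at most $\beta^2n$ pairs of $R$, and $O(1/\beta)$ rounds, each discarding $O(\beta^2n)$ vertices, discard $O(\beta n)$ vertices in total.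

\begin{proof}[Proof of Theorem~\ref{thm:paw}]
By complementation let $H$ be the paw. Put $\beta=\varepsilon/24<1/24$ and suppose that $\nu_H(G)<\beta^3n^2$. By Lemma~\ref{lem:basic} there is a transversal $R$ with $|R|\le6\beta^3n^2$. We construct an induced paw-free graph $G'$ that differs from $G$ in fewer than $\varepsilon n^2$ pairs, so that $G$ is not $\varepsilon$-far.

\emph{Vertices in many pairs of $R$.} Let $B$ be the set of vertices that lie in more than $\beta^2n$ pairs of $R$. From $|B|\beta^2n\le2|R|$ we get $|B|\le12\beta n$. Put $Z_0=V(G)\setminus B$.

\emph{Peeling off the multipartite pieces.} Given $Z_i$, suppose it contains a clean triangle $abc$ one of whose vertices has at least $\beta n$ neighbors in $Z_i$. Let $E_i$ be the set of vertices of $Z_i$ that form a pair of $R$ with $a$, $b$ or $c$. Then $|E_i|\le3\beta^2n$, and $a,b,c\notin E_i$ because the triangle is clean. Let $U_i$ be the set of vertices of $Z_i\setminus E_i$ with a neighbor in $\{a,b,c\}$, and put $Z_{i+1}=Z_i\setminus(E_i\cup U_i)$. Lemma~\ref{lem:local} applies with $Z=Z_i\setminus E_i$, $U=U_i$ and $Z\setminus U=Z_{i+1}$. We have $|U_i|\ge\beta n-3\beta^2n\ge\beta n/2$, and the sets $U_i$ are disjoint, so the process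 stops after $k\le2/\beta$ steps, with
\[
\sum_{i<k}|E_i|\le\frac2\beta\cdot3\beta^2n=6\beta n .
\]
In the final set $Z_k$, all vertices of clean triangles have fewer than $\beta n$ neighbors in $Z_k$.

\emph{Finding the parts.} Part (iii) of the lemma says that non-adjacency in $U_i$ is transitive along clean pairs only, so the parts must be extracted one at a time, and again only large ones are affordable. Start with $W=U_i$. While some $v\in W$ has at least $\beta n$ non-neighbors in $W\setminus\{v\}$, let $E(v)$ be the set of vertices of $W$ that form a pair of $R$ with $v$, and let $K$ consist of $v$ and its non-neighbors in $W\setminus E(v)$. Then $|E(v)|\le\beta^2n$ and $|K|\ge\beta n-\beta^2n\ge\beta n/2$, and the following hold.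
\begin{enumerate}
\item[(1)] \emph{Clean pairs inside $K$ are non-edges.} Pairs containing $v$ are non-edges by definition. A clean edge $xx'$ in $K\setminus\{v\}$ would be the only edge of the clean set $\{v,x,x'\}$, contrary to (iii).
\item[(2)] \emph{Clean pairs between $K$ and $W\setminus(K\cup E(v))$ are edges.} Let $y\in W\setminus(K\cup E(v))$. Then $vy$ is a clean edge. If $x\in K\setminus\{v\}$ and $xy$ were a clean non-edge, then $vy$ would be the only edge of the clean set $\{v,x,y\}$, contrary to (iii).
\end{enumerate}
Remove $K\cup E(v)$ from $W$ and repeat. Let $W_i$ be the final $W$; each of its vertices has fewer than $\beta n$ non-neighbors in $W_i$. The sets $K$ are disjoint over all rounds and all $i$, so there are at most $2/\beta$ rounds altogether, and the sets $E(v)$ have total size at most $(2/\beta)\beta^2n=2\beta n$.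

\emph{The new graph.} Let $Q$ be the union of $B$, all $E_i$ and all $E(v)$, so $|Q|\le(12+6+2)\beta n=20\beta n$. Put $U_i'=U_i\setminus Q$; it is the disjoint union of $W_i$ and the sets $K$ found in $U_i$. The sets $Q,U_0',\dots,U_{k-1}',Z_k$ partition $V(G)$. Define $G'$ as follows. There are no edges between different sets of the partition and none inside $Q$. On $U_i'$, $G'$ is complete multipartite, the parts being the sets $K$ and the single vertices of $W_i$. On $Z_k$, $G'$ arises from $G[Z_k]$ by deleting the edges in $R$ and the edges at vertices of degree less than $\beta n$ in $G[Z_k]$.

A triangle of $G'[Z_k]$ would be a clean triangle of $G$ whose vertices have at least $\beta n$ neighbors in $Z_k$, which the end of the peeling excludes. So $G'[Z_k]$ is triangle-free, and $G'$ is induced paw-free by \eqref{eq:structure}.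

\emph{The cost.} At most $|Q|n\le20\beta n^2$ pairs meet $Q$, and at most $6\beta^3n^2$ pairs lie in $R$. Consider the clean pairs that avoid $Q$.
\begin{itemize}
\item A pair between $U_i'$ and $U_j'$ with $i<j$, or between $U_i'$ and $Z_k$, is a pair between $U_i$ and $Z_{i+1}$. By (ii) it is a non-edge of $G$ and is unchanged.
\item A pair inside a set $K$ is a non-edge by (1). A pair between $K$ and a later set $K'$ in the same $U_i$, or between $K$ and $W_i$, is an edge by (2). These pairs are unchanged. So inside $U_i'$ only non-edges of $G[W_i]$ change, and there are at most $\beta n|W_i|$ of them.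
\item Inside $Z_k$ only edges at vertices of degree less than $\beta n$ in $G[Z_k]$ change, and there are at most $\beta n|Z_k|$ of them.
\end{itemize}
The sets $W_i$ and $Z_k$ are disjoint, so at most $\beta n^2$ of these pairs change. In total $G$ and $G'$ differ in at most $20\beta n^2+6\beta^3n^2+\beta n^2<24\beta n^2=\varepsilon n^2$ pairs.
\end{proof}

\begin{thebibliography}{9}
\bibitem{LvG} \emph{Local-vs-global combinatorics}, \texttt{https://ems.press/content/book-chapter-files/33311?nt=1}.
\end{thebibliography}
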